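# A locally distributive ring without self-duality

## 1. A local ring $D\oplus Dx$ twisted by two derivations

Let $D$ be a division ring, $\sigma$ an automorphism of $D$, $\partial$ a derivation of $D$ (so $\partial(ab)=\partial(a)b+a\,\partial(b)$), and $\delta:D\to D$ an additive map with
$$\delta(ab)=\delta(a)\sigma(b)+a\,\delta(b)\qquad(a,b\in D). \tag{1}$$
On the left $D$-vector space $A=D\oplus Dx$ define
$$(a+bx)(c+dx)=ac+\big(ad+b\,\sigma(c)+\partial(a)\delta(c)\big)x. \tag{2}$$

**Lemma 1.** $A$ is a local ring with $J(A)=Dx=xD$, $J(A)^2=0$, $A/J(A)=D$, and $xd=\sigma(d)x$ for $d\in D$. Its only left ideals, and its only right ideals, are $0\subset J(A)\subset A$.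

*Proof.* The product is biadditive. For associativity, compare the $x$-parts of $\big((a+bx)(c+dx)\big)(e+fx)$ and $(a+bx)\big((c+dx)(e+fx)\big)$, which are
$$acf+ad\,\sigma(e)+b\,\sigma(c)\sigma(e)+\partial(a)\delta(c)\sigma(e)+\partial(ac)\delta(e),$$
$$acf+ad\,\sigma(e)+a\,\partial(c)\delta(e)+b\,\sigma(ce)+\partial(a)\delta(ce).$$
Insert $\partial(ac)=\partial(a)c+a\,\partial(c)$ in the first and $\delta(ce)=\delta(c)\sigma(e)+c\,\delta(e)$ in the second: both become
$$acf+ad\,\sigma(e)+b\,\sigma(c)\sigma(e)+\partial(a)\delta(c)\sigma(e)+\partial(a)c\,\delta(e)+a\,\partial(c)\delta(e).$$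
Since $\partial(1)=0=\delta(1)$, the element $1$ is the identity. From (2), $(a+bx)(dx)=ad\,x$ and $(bx)(c+dx)=b\sigma(c)x$. So $Dx$ is an ideal of square zero with quotient $D$, it equals $xD$ because $\sigma$ is onto, and it is simple as a left and as a right ideal. An ideal of square zero with division quotient is the radical of a local ring. An element outside $Dx$ is a unit, so there are no further one-sided ideals. $\square$

Beware that $D$ is a subset of $A$, not a subring: the product in $A$ of $a,c\in D$ is $ac+\partial(a)\delta(c)x$.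

**Example 1.** Let $D=\mathbb Q(y,z)$, $\sigma=1$, $\partial=\partial/\partial z$, $\delta=\partial/\partial y$. In $A$ the product of $z$ and $y$ is $zy+x$ in one order and $yz$ in the other. If we take any other lifts $z+ex$ and $y+bx$, then
$$(z+ex)(y+bx)-(y+bx)(z+ex)=(zb+ey+1-ye-bz)x=x\neq0 .$$
So no two lifts of $y,z$ commute, and no subring of $A$ maps isomorphically onto the residue field. The term $\partial(a)\delta(c)x$ is invisible in $D$ and in the bimodule $J(A)$, yet it can be detected by lifting commuting elements. We use exactly this test in Section 11.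

Here is what the construction is for. For a suitable $D$ (in Section 8), with a further automorphism $\rho$ of $D$, we form
$$R=\begin{pmatrix}A&M\\ N&D\end{pmatrix},\qquad M=D,\quad N=D\ \text{with right action twisted by }\rho,\qquad J(A)M=NJ(A)=MN=NM=0 .$$
This $R$ will be a locally distributive ring that has no self-duality. The mechanism is this: passing to the dual replaces $\rho$ by $\sigma\rho\sigma^{-1}$, and the only way to undo this is an automorphism of $A$ of a certain kind. The term $\partial(a)\delta(c)x$ leaves too few automorphisms of $A$.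

## 2. Self-duality and distributive lattices

Maps are written on the left.

**Definition.** An artinian ring $R$ has a *self-duality* if there is a duality, that is, a contravariant equivalence, between the finitely generated left $R$-modules and the finitely generated right $R$-modules.

If $R$ is a finite-dimensional algebra over a field $k$, then $\mathrm{Hom}_k(-,k)$ is a self-duality, because $V\to V^{**}$ is an isomorphism for finite-dimensional $V$. A general artinian ring offers no such functor.

**Definition.** An artinian ring is *serial* (respectively *locally distributive*) if the lattice of submodules of each left and right indecomposable projective module is linearly ordered (respectively distributive, i.e. $U\cap(V+W)=(U\cap V)+(U\cap W)$).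

A chain is distributive, so serial rings are locally distributive. The ring $k[x,y]/(x,y)^2$ over a field is not locally distributive: the lines $kx$, $ky$, $k(x+y)$ in its radical violate the law. The ring of $2\times2$ matrices $\begin{pmatrix}k[x]/(x^2)&k\\k&k\end{pmatrix}$, where $x$ acts as zero off the corner and the two off-diagonal copies of $k$ multiply to zero, is locally distributive but not serial. Indeed, the radical of its first row is $kx\oplus k$, a sum of two non-isomorphic simple modules. It has exactly four submodules, and its two summands are not comparable. The other three projectives are of this form or of length $2$.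

It is known that every serial ring has a self-duality. The following problem is stated in "The 39th Symposium on Ring Theory and Representation Theory (2006)".

**Problem.** Does every locally distributive ring have a self-duality?

The answer is no.

**Theorem A.** There is a basic locally distributive ring $R$ with $J(R)^2=0$, exactly two isomorphism classes of simple right modules, and length $5$ on both sides, which has no self-duality.

**Theorem A′.** There is a family $(R_n)_{n\in\mathbb Z}$, $R_0=R$, of pairwise non-isomorphic basic locally distributive rings such that f.g. right $R_n$-modules are dual to f.g. left $R_{n+1}$-modules. Hence if $R=T_0,T_1,\dots,T_k$ $(k\ge1)$ are basic artinian rings with f.g. right $T_m$-modules dual to f.g. left $T_{m+1}$-modules for $0\le m<k$, then $T_k\not\cong R$.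

Three further theorems, B (a criterion for $J^2=0$), C and D (positive results), are stated and proved on the way, in Sections 5 to 7. They explain why the example has to look as it does.

## 3. Twists of one-dimensional bimodules

For a unit $g$ of a ring put $\mathrm{Ad}(g)(d)=gdg^{-1}$, and let $\mathrm{Out}=\mathrm{Aut}/\mathrm{Inn}$. For an isomorphism $\theta$ of local rings, $\bar\theta$ is the induced isomorphism of residue rings.

**Definition.** Let $D,D'$ be division rings. A $D$-$D'$-bimodule $X$ is *invertible* if it has dimension $1$ on each side.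

Choose $0\neq w\in X$. Then $X=Dw=wD'$, so $wd=\varphi(d)w$ defines a bijection $\varphi:D'\to D$. It is additive, and $wde=\varphi(d)we=\varphi(d)\varphi(e)w$ shows it is multiplicative. We write $X\cong X(\varphi)$. Replacing $w$ by $gw$ replaces $\varphi$ by $\mathrm{Ad}(g)\varphi$, since $gwd=g\varphi(d)g^{-1}\,gw$. Hence $X(\varphi)\cong X(\psi)$ iff $\psi\in\mathrm{Inn}(D)\varphi$, and we then write $\varphi\equiv\psi$. Since $\mathrm{Ad}(g)\varphi\,\mathrm{Ad}(h)\psi=\mathrm{Ad}(g\varphi(h))\varphi\psi$, the relation $\equiv$ is compatible with composition. For instance, over $\mathbb C$ the bimodule with $wd=\bar d\,w$ is not isomorphic to $\mathbb C=X(1)$, because $\mathrm{Inn}(\mathbb C)$ is trivial.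

Let $X=X(\varphi)$ be a $D$-$D'$-bimodule with generator $w$ and $Y=X(\psi)$ a $D''$-$D'$-bimodule with generator $y$. Then $\mathrm{Hom}_{D'}(X,Y)$ is a $D''$-$D$-bimodule by $(d''f)(u)=d''f(u)$, $(fd)(u)=f(du)$. If $f_0(w)=y$, then
$$(f_0d)(w)=f_0(dw)=f_0(w\varphi^{-1}(d))=y\,\varphi^{-1}(d)=\psi\varphi^{-1}(d)\,y .$$
As each $f$ is determined by $f(w)\in D''y$, every $f$ is a left multiple of $f_0$. Hence
$$\mathrm{Hom}_{D'}(X(\varphi),X(\psi))\cong X(\psi\varphi^{-1}). \tag{3}$$

## 4. Dualities are read off the minimal injective cogenerator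

This section replaces the search through all functors by the computation of a single ring.

**Lemma 2.** Let $T,R$ be basic artinian rings, and $E_R$ the direct sum of the injective hulls of representatives of the simple right $R$-modules. If there is a duality between f.g. left $T$-modules and f.g. right $R$-modules, then $T\cong\mathrm{End}(E_R)$. Conversely, if $E_R$ is f.g. and $T\cong\mathrm{End}(E_R)$, there is such a duality.

*Proof.* **Step 1: a duality sends $T$ to $E$.** Let $F$ be a duality from f.g. left $T$-modules to f.g. right $R$-modules, and $U=F({}_TT)$. As ${}_TT$ is projective, $U$ is injective with respect to f.g. modules, hence injective by Baer's criterion (right ideals are f.g.). As ${}_TT$ maps nontrivially to each nonzero module, every nonzero f.g. right $R$-module has a nonzero map to $U$. As $T$ is basic, ${}_TT$ is a direct sum of pairwise non-isomorphic indecomposables. So $U$ is a direct sum of pairwise non-isomorphic indecomposable f.g. injectives. Each has nonzero socle, and so is the injective hull of a simple module.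 Every simple module embeds in $U$; therefore $U\cong E$. By contravariance $\mathrm{End}(E_R)\cong\mathrm{End}({}_TT)^{op}\cong T$, since endomorphisms of ${}_TT$ are right multiplications.

**Step 2: the functors for the converse, and finite length.** Let $E_R$ be f.g., $T=\mathrm{End}(E_R)$, $H=\mathrm{Hom}_R(-,E)$, which is exact with values in left $T$-modules, and $H'=\mathrm{Hom}_T(-,E)$. For $S$ simple, $H(S)\ne0$. If $0\ne f$ and $g$ are in $H(S)$, then $f$ is monic and injectivity of $E$ gives $u\in T$ with $uf=g$. So $H(S)$ is simple. Hence $H$ preserves finite length, and $T=H(E)$ has finite length as a left module.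

**Step 3: $H$ is fully faithful on f.g. modules.** Let $X$ be f.g. Its socle embeds in some $E^n$, hence so does $X$. From $0\to H(E^n/X)\to T^n\to H(X)\to0$ we get
$$H'H(X)=\{y\in E^n:\ f(y)=0\text{ for all }f:E^n\to E\text{ with }f(X)=0\}=X .$$
The last equality holds because $E$ is a cogenerator: a $y\notin X$ is nonzero in $E^n/X$, and $yR+X/X$ has a simple quotient, so there is a map to $E$ not killing $y$, which extends to $E^n/X$. So evaluation $X\to H'H(X)$ is an isomorphism. Interchanging variables, $\mathrm{Hom}_T(HX',HX)\cong\mathrm{Hom}_R(X,H'HX')\cong\mathrm{Hom}_R(X,X')$. Under these identifications $g:X\to X'$ corresponds to $\phi\mapsto\phi g$, i.e. to $H(g)$.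

**Step 4: $H$ reaches every f.g. left $T$-module $Y$.** Take a presentation $T^m\to T^n\to Y\to0$. By Step 3 its first map is $H(g)$ for some $g:E^n\to E^m$. Exactness of $H$ on $0\to\ker g\to E^n\to E^m$ gives $Y\cong H(\ker g)$. So $H$ is a duality. $\square$

In particular, if $R$ is basic artinian and $E_R$ is f.g., then $R$ has a self-duality iff $R\cong\mathrm{End}(E_R)$.

## 5. Rings with $J^2=0$ as diagrams of automorphisms

**The datum.** The aim is to encode a locally distributive ring with $J^2=0$ by local rings and isomorphisms of division rings. Let $R$ be basic artinian with $J^2=0$, $1=\sum_{i=1}^ne_i$ with primitive orthogonal idempotents, $A_i=e_iRe_i$, $D_i=A_i/J(A_i)$, $S_i=e_iR/e_iJ$. As $R$ is basic, $e_iRe_j\subseteq J$ for $i\ne j$, so $S_ie_j=0$ for $j\ne i$ and $S_ie_i=D_i$. The module $e_iJ$ is semisimple, and multiplying it by $e_j$ shows that $S_j$ occurs in it $\dim(e_iJe_j)_{D_j}$ times.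

Proper submodules of $e_iR$ lie in $e_iJ$, so $e_iR$ is distributive iff $e_iJ$ is. A semisimple module is distributive iff it is multiplicity free. In $S\oplus S$ the two summands $U,V$ and the diagonal $W$ give $W\cap(U+V)=W$ but $(W\cap U)+(W\cap V)=0$, while the submodules of a multiplicity free semisimple module are the partial sums of its simple summands and form a Boolean lattice. The same holds on the left. Hence *$R$ is locally distributive iff each $e_iJe_j$ is $0$ or an invertible $D_i$-$D_j$-bimodule.*

Assume this. Then $A_i$ is local, and uniserial of length $\le2$ on both sides. Put $L_i=J(A_i)$ if $J(A_i)\neq0$ and $L_i=A_i=D_i$ otherwise. In both cases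
$$L_i=\{a\in A_i: aJ(A_i)=0\},\qquad L_i=X(\sigma_i),\ \sigma_i\in\mathrm{Aut}(D_i),$$
with $\sigma_i=1$ if $J(A_i)=0$. For $i\ne j$ put $M_{ij}=e_iRe_j=e_iJe_j$; if it is nonzero, $M_{ij}=X(\varphi_{ij})$. As $J^2=0$, products of two $M$'s vanish and $M_{ij}$ is killed by $J(A_i)$ and $J(A_j)$. So $R$ is the trivial extension $\left(\prod A_i\right)\ltimes\bigoplus_{i\ne j}M_{ij}$. Conversely, let $(A_i,\varphi_{ij})$ be such a datum: each $A_i$ is local with $J(A_i)^2=0$ and $J(A_i)$ zero or invertible, and $\varphi_{ij}:D_j\to D_i$ is given at some positions $i\ne j$. The trivial extension has radical $\bigoplus J(A_i)\oplus\bigoplus M_{ij}$ of square zero, with quotient $\prod D_i$. So it is a basic locally distributive ring with $J^2=0$.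

The next lemma says when two data give the same ring.

**Lemma 3.** The rings given by $(A_i,\varphi_{ij})$ and $(B_i,\psi_{ij})$ are isomorphic iff there are a bijection $p$ of the index sets and ring isomorphisms $\theta_i:A_i\to B_{p(i)}$ such that for all $i\neq j$: $M_{ij}\ne0\iff M'_{p(i)p(j)}\neq0$, and then $\psi_{p(i)p(j)}\equiv\bar\theta_i\varphi_{ij}\bar\theta_j^{-1}$.

*Proof.* Recall that two complete sets $(e_i),(f_j)$ of primitive orthogonal idempotents are conjugate up to a permutation: by Krull–Schmidt $e_iR\cong f_{p(i)}R$, the isomorphisms are left multiplications by elements $u_i\in f_{p(i)}Re_i$, and $u=\sum u_i$ is a unit with $ue_i=f_{p(i)}u$. So given an isomorphism $\Theta$, we may assume after an inner automorphism that $\Theta(e_i)=e'_{p(i)}$. Then $\Theta$ restricts to isomorphisms $\theta_i$ and maps $M_{ij}$ onto $M'_{p(i)p(j)}$. For a generator $w$ of $M_{ij}$,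
$$\Theta(w)\bar\theta_j(d)=\Theta(wd)=\Theta(\varphi_{ij}(d)w)=\bar\theta_i\varphi_{ij}(d)\,\Theta(w),$$
so the generator $\Theta(w)$ has twist $\bar\theta_i\varphi_{ij}\bar\theta_j^{-1}$. Conversely, choose generators $w'$ of the $M'_{p(i)p(j)}$ with $\psi_{p(i)p(j)}=\bar\theta_i\varphi_{ij}\bar\theta_j^{-1}$ exactly, and extend $(\theta_i)$ by $dw\mapsto\bar\theta_i(d)w'$. $\square$

The next proposition computes the dual ring: it has the same corners $A_i$, but its twists are changed by the $\sigma_i$.

**Proposition 4.** For $R=(A_i,\varphi_{ij})$, $E_R$ has finite length and $\mathrm{End}(E_R)$ is the ring with datum $(A_i,\ \sigma_i\varphi_{ij}\sigma_j^{-1})$ (same nonzero positions).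

*Proof.* **Step 1: $A_i$ is right self-injective.** This lets us build injectives from the corners. It is clear if $A_i=D_i$. Otherwise the only proper nonzero right ideal is $J(A_i)=xA_i=A_ix$. A homomorphism $xA_i\to A_i$ sends $x$ to an element killed on the right by $J(A_i)$, i.e. into $J(A_i)=A_ix$. So it sends $x$ to some $ax$ and is left multiplication by $a$. Apply Baer's criterion.

**Step 2: construction of the injective hulls.** Put $E_i=\mathrm{Hom}_{A_i}(Re_i,A_i)$, a right $R$-module via $(fr)(s)=f(rs)$. By adjunction and $X\otimes_RRe_i=Xe_i$,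
$$\mathrm{Hom}_R(X,E_i)\cong\mathrm{Hom}_{A_i}(Xe_i,A_i),\qquad h\mapsto\big(y\mapsto h(y)(e_i)\big). \tag{4}$$
By Step 1 the right side is exact in $X$, so $E_i$ is injective. For $j\ne i$ we get $\mathrm{Hom}_R(S_j,E_i)=0$. Also $\mathrm{Hom}_R(S_i,E_i)\cong\mathrm{Hom}_{A_i}(D_i,A_i)\cong L_i$, which is one-dimensional as a right vector space over $\mathrm{End}(S_i)\cong D_i$. So $\mathrm{soc}\,E_i\cong S_i$. The socle is essential because $R$ is artinian. Hence $E_i=E(S_i)$, and $E=\bigoplus E_i$. The length of $E_j$ is the sum over $i$ of the lengths over $A_i$ of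
$$E_je_i=\mathrm{Hom}_{A_j}(e_iRe_j,A_j).$$
These are finite: for $i=j$ this is $A_j$, and for $i\ne j$ see Step 4.

**Step 3: $\mathrm{End}_R(E_j)\cong A_j$.** The ring $A_j$ acts on $E_j$ by $(af)(r)=af(r)$. Since $E_je_j\cong A_j$ via $f\mapsto f(e_j)$, (4) identifies $\mathrm{End}_R(E_j)$ with $\mathrm{End}((A_j)_{A_j})$, and the action of $a$ with $y\mapsto ay$. Every endomorphism of $(A_j)_{A_j}$ is a unique left multiplication, so the action map $A_j\to\mathrm{End}_R(E_j)$ is a ring isomorphism.

**Step 4: the off-diagonal twists.** Let $S_{ij}=\mathrm{Hom}_R(E_j,E_i)$, $i\neq j$. The map (4) respects the actions of $A_i$ (after a map) and $A_j$ (before a map), so as $A_i$-$A_j$-bimodules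
$$S_{ij}\cong\mathrm{Hom}_{A_i}\big(\mathrm{Hom}_{A_j}(e_iRe_j,A_j),A_i\big).$$
If $M_{ij}=0$, then $S_{ij}=0$. Otherwise $M_{ij}$ is killed by $J(A_j)$, so homomorphisms $M_{ij}\to A_j$ have image in $L_j$, and (3) gives $\mathrm{Hom}_{A_j}(M_{ij},A_j)=\mathrm{Hom}_{D_j}(X(\varphi_{ij}),X(\sigma_j))\cong X(\sigma_j\varphi_{ij}^{-1})$. This is one-dimensional, which completes the length count, and it is killed by the radicals on both sides. In the same way
$$S_{ij}\cong\mathrm{Hom}_{D_i}(X(\sigma_j\varphi_{ij}^{-1}),X(\sigma_i))\cong X(\sigma_i\varphi_{ij}\sigma_j^{-1}).$$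

**Step 5: products of off-diagonal maps vanish.** Let $i\ne j\neq k$ (possibly $i=k$) and $h\in S_{jk}$, a map $E_k\to E_j$. It is not injective, because $\mathrm{soc}\,E_k\not\cong\mathrm{soc}\,E_j$, so it kills the simple essential socle of $E_k$. As $J^2=0$, $E_kJ\subseteq\mathrm{soc}\,E_k$, hence $h(E_k)J=0$ and $h(E_k)\subseteq\mathrm{soc}\,E_j$. By the same argument maps in $S_{ij}$ kill $\mathrm{soc}\,E_j$. So $S_{ij}S_{jk}=0$, and $\mathrm{End}(E)$ is the trivial extension $\left(\prod A_i\right)\ltimes\bigoplus_{i\neq j}S_{ij}$. $\square$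

**Theorem B.** Let $R$ be a basic locally distributive ring with $J^2=0$, datum $(A_i,\varphi_{ij})$ and $\sigma_i$ as above. Then $R$ has a self-duality iff there are a permutation $p$ and ring isomorphisms $\theta_i:A_i\to A_{p(i)}$ such that for all $i\neq j$: $M_{ij}\ne0\iff M_{p(i)p(j)}\ne0$, and then
$$\varphi_{p(i)p(j)}\equiv(\bar\theta_i\sigma_i)\,\varphi_{ij}\,(\bar\theta_j\sigma_j)^{-1}.$$

*Proof.* By Lemma 2 and Proposition 4, self-duality means that the ring with datum $(A_i,\sigma_i\varphi_{ij}\sigma_j^{-1})$ is isomorphic to $R$. Apply Lemma 3. $\square$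

## 6. Length at most four

With Theorem B we can do the smallest cases by hand. Write $a_i$ for the right length of $A_i$. The right length of a basic ring is the sum of the $a_i$ and of the right lengths of the $M_{ij}=e_iRe_j$ over $A_j$.

**Theorem D.** Let $R$ be locally distributive with basic ring of right length $\le4$. Then $R$ has a self-duality.

*Proof.* Self-duality and local distributivity are Morita invariant, and self-dualities of the factors give one of a finite product. So let $R$ be basic and indecomposable with $n$ primitive idempotents.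

**Case $n=1$ (any length).** $R$ is local. The semisimple modules $J^i/J^{i+1}$ are subquotients of distributive modules, hence multiplicity free, hence of length $\le1$ on both sides. If a right ideal $K\subseteq J^i$ is not contained in $J^{i+1}$, then $K+J^iJ=J^i$, so $K=J^i$ by Nakayama; similarly on the left. So the one-sided ideals are exactly the powers $J^i$. If $J^l=0\ne J^{l-1}$, then $J^kJ^i=0$ iff $k+i\geq l$, so the left and right annihilators of $J^i$ are both $J^{l-i}$. All double annihilator conditions hold, $R$ is quasi-Frobenius, and $\mathrm{Hom}_R(-,R)$ is a self-duality.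

**Case $n\ge3$.** Indecomposability requires at least $n-1$ nonzero $M_{ij}$, giving length $\ge n+(n-1)\ge5$. This case does not occur.

**Case $n=2$, $a_1=a_2=1$.** Here $M_{12}M_{21}\subseteq J\cap A_1=J(A_1)=0$ and likewise $M_{21}M_{12}=0$, so $J^2=0$. All $\sigma_i=1$, so $p=\mathrm{id}$, $\theta_i=1$ satisfy Theorem B.

**Case $n=2$, otherwise.** At least one of $M_{12},M_{21}$ is nonzero. So up to numbering $a_1=2$, $a_2=1$, and exactly one of them is nonzero, of right length $1$. Then $J(A_1)$ is a simple right module, so $J(A_1)^2=0$. The submodule $J(A_1)M_{12}$ of $M_{12}$, which is $0$ or simple, is $0$, since otherwise $J(A_1)^2M_{12}=M_{12}\neq0$. And $M_{21}J(A_1)=0$ since $M_{21}$ is $0$ or simple. So $J^2=0$. In Theorem B take $p=\mathrm{id}$ and $\theta_1=1$. If $M_{12}\ne0$ we need $\varphi_{12}\equiv\sigma_1\varphi_{12}\theta_2^{-1}$, and $\theta_2=\varphi_{12}^{-1}\sigma_1\varphi_{12}\in\mathrm{Aut}(D_2)$ works. If $M_{21}\neq0$ we need $\varphi_{21}\equiv\theta_2\varphi_{21}\sigma_1^{-1}$, and $\theta_2=\varphi_{21}\sigma_1\varphi_{21}^{-1}$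 works. $\square$

In the last case the twist $\sigma_1$ was pushed along the single arrow and absorbed by the free choice of $\theta_2$. To block this, add the return arrow, which gives length $5$. Once Theorem A is proved, Theorem D shows that its length $5$ is the least possible. So are the number of simple modules, $2$ (the case $n=1$ above has no length restriction), and the Loewy length, $2$ (semisimple rings are self-dual).

## 7. Two corners, a cycle, and what a counterexample must avoid

**Corollary 5.** Let $A$ be a local two-sided uniserial ring of length $2$ with residue division ring $D$ and $J(A)=X(\sigma)$. For $\kappa\in\mathrm{Aut}(D)$ let $R(\kappa)$ be the ring with $A_1=A$, $A_2=D$, $\varphi_{12}=1$, $\varphi_{21}=\kappa$.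

1. $R(\kappa)$ is basic, locally distributive, $J^2=0$, of length $5$ on each side.
2. $R(\kappa)\cong R(\kappa')$ iff $\kappa'\equiv\bar\theta\kappa\bar\theta^{-1}$ for some $\theta\in\mathrm{Aut}(A)$.
3. The endomorphism ring of the minimal injective cogenerator of $R(\kappa)$ is isomorphic to $R(\sigma\kappa\sigma^{-1})$.
4. $R(\kappa)$ has a self-duality iff for some $\theta\in\mathrm{Aut}(A)$ the class of $\bar\theta\sigma$ commutes with that of $\kappa$ in $\mathrm{Out}(D)$.

*Proof.* (1) The pieces $e_iRe_j$ have lengths $2,1,1,1$ on either side; the rest is Section 5. (2) In Lemma 3, $p=\mathrm{id}$, since $A$ is not a division ring. With $\theta_1=\theta$ the conditions are $1\equiv\bar\theta\theta_2^{-1}$ and $\kappa'\equiv\theta_2\kappa\bar\theta^{-1}$. The first says $\theta_2\equiv\bar\theta$, and then the second is the stated one. (3) Here $\sigma_1=\sigma$, $\sigma_2=1$, so Proposition 4 gives $\varphi'_{12}=\sigma$, $\varphi'_{21}=\kappa\sigma^{-1}$. Lemma 3 with $\theta_1=1$, $\theta_2=\sigma$ turns this into $\sigma\sigma^{-1}=1$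 and $\sigma\kappa\sigma^{-1}$. (4) By Lemma 2 and (3), self-duality means $R(\kappa)\cong R(\sigma\kappa\sigma^{-1})$. By (2), with the roles of the two rings exchanged, this means $\kappa\equiv(\bar\theta\sigma)\kappa(\bar\theta\sigma)^{-1}$ for some $\theta\in\mathrm{Aut}(A)$. $\square$

So we look for $A$ and $\kappa$ such that no $\bar\theta\sigma$ commutes with $\kappa$ in $\mathrm{Out}(D)$. The choice $\theta=1$ shows that $\kappa$ must not commute with $\sigma$ in $\mathrm{Out}(D)$. A sensible first attempt is to take any $D$ with two such automorphisms and the simplest ring $A=D\oplus Dx$ with $x^2=0$, $xd=\sigma(d)x$, that is, $\partial=\delta=0$ in (2). This fails for every choice: $d+d'x\mapsto\sigma^{-1}(d)+\sigma^{-1}(d')x$ respects the product, since both $(d+d'x)(e+e'x)=de+(de'+d'\sigma(e))x$ and its image behave correctly ($\sigma^{-1}(d'\sigma(e))=\sigma^{-1}(d')\,e=\sigma^{-1}(d')\,\sigma(\sigma^{-1}(e))$). So there is $\theta\in\mathrm{Aut}(A)$ with $\bar\theta\sigma=1$, which commutes with everything.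

Hence no automorphism of $A$ may induce $\sigma^{-1}$ modulo $\mathrm{Inn}(D)$. The same idea rules out all division rings that are close to their centers.

**Theorem C.** Let $R$ be basic locally distributive with $J^2=0$ and datum $(A_i,\varphi_{ij})$. Suppose that for each $i$ with $J(A_i)\ne0$ every automorphism of $D_i$ that is trivial on the center is inner (e.g. $D_i$ is finite-dimensional over its center, by Skolem–Noether). Then $R$ has a self-duality.

*Proof.* It suffices to find $\theta_i\in\mathrm{Aut}(A_i)$ with $\bar\theta_i\equiv\sigma_i^{-1}$ and to use $p=\mathrm{id}$ in Theorem B. If $J(A_i)=0$, then $\sigma_i=1$ and $\theta_i=1$ works. Let $J(A_i)=D_ix\ne0$ with $xd=\sigma_i(d)x$, and drop the index. Let $Z$ be the center of $D$. If $\sigma$ is trivial on $Z$, then $\sigma\equiv1$ and $\theta=1$ works.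

Otherwise pick $c\in Z$ with $\sigma(c)\ne c$; then $\sigma(c)-c\in Z\setminus\{0\}$. We show that $A$ is split. Let $\tilde c\in A$ be a lift of $c$ and $C$ the centralizer of $\tilde c$ in $A$. For $d\in D$,
$$(dx)\tilde c-\tilde c(dx)=d\sigma(c)x-cdx=d(\sigma(c)-c)x .$$
Hence $C\cap J=0$. For $a\in A$ we have $a\tilde c-\tilde ca\in J$ because $c$ is central in $D$, say $a\tilde c-\tilde ca=d_0x$. With $d=-d_0(\sigma(c)-c)^{-1}$ we get $a+dx\in C$. Thus $C\to D$ is an isomorphism, and, identifying $C$ with $D$, $A=C\oplus Cx$ with $x^2=0$, $xd=\sigma(d)x$. So we are in the split case above, and $d+d'x\mapsto\sigma^{-1}(d)+\sigma^{-1}(d')x$ is an automorphism inducing $\sigma^{-1}$. $\square$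

So a counterexample with $J^2=0$ needs a residue division ring that is infinite-dimensional over its center. Moreover the proof shows that in $R(\kappa)$ the automorphism $\sigma$ must fix the center of $D$ and not be inner. We now choose a $D$ whose automorphisms we can list, and a term $\partial(a)\delta(c)x$ that keeps $\sigma^{-1}$ from lifting.

## 8. Skew Laurent series and the automorphisms $[\gamma,c]$

Let $P=\mathbb Q[z,\,s_{ij}\ (i,j\in\mathbb Z)]$ and $F=\mathrm{Frac}(P)$. Let $\mu,\rho$ be the commuting automorphisms of $F$ fixing $z$ with $\mu(s_{ij})=s_{i+1,j}$, $\rho(s_{ij})=s_{i,j+1}$. Let $D=F((t;\mu))$ be the division ring of skew Laurent series $\sum_{i\ge m}a_it^i$, with $ta=\mu(a)t$.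

**The automorphisms $[\gamma,c]$.** For $c\in F^*$ define $c_i\in F^*$ ($i\in\mathbb Z$) by $(ct)^i=c_it^i$. Comparing $(ct)^{i+j}$ with $c_it^ic_jt^j$,
$$c_{i+j}=c_i\,\mu^i(c_j),\qquad c_0=1,\quad c_1=c. \tag{5}$$
For $\gamma\in\mathrm{Aut}(F)$ with $\gamma\mu=\mu\gamma$ and $c\in F^*$ put
$$[\gamma,c]\Big(\sum a_it^i\Big)=\sum\gamma(a_i)c_it^i .$$
On monomials this is multiplicative: $\gamma(a)c_it^i\,\gamma(b)c_jt^j=\gamma(a\mu^i(b))\,c_i\mu^i(c_j)\,t^{i+j}$. It acts coefficientwise, and coefficients of products are finite sums, so it is multiplicative on $D$. Comparing on $F$ and on $t$,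
$$[\gamma,c][\gamma',c']=[\gamma\gamma',\gamma(c')c]. \tag{6}$$
So $[\gamma^{-1},\gamma^{-1}(c)^{-1}]$ is inverse to $[\gamma,c]$ on both sides, and these maps form a group $\Gamma\subseteq\mathrm{Aut}(D)$. Write $\rho$ also for $[\rho,1]$, and put
$$\lambda=s_{00},\qquad\sigma=[1,\lambda],\qquad\text{so}\quad\sigma^n=[1,\lambda^n].$$
For example $\lambda_2=s_{00}s_{10}$ and $\lambda_{-1}=s_{-1,0}^{-1}$.

**The derivation $\partial$.** Let $\partial=\partial/\partial z$ on $F$. It commutes with $\mu$, so $\partial(\sum a_it^i)=\sum\partial(a_i)t^i$ is a derivation of $D$: on monomials, $\partial(a\mu^i(b))=\partial(a)\mu^i(b)+a\mu^i(\partial b)$.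

**The map $\delta$.** We need a map satisfying (1) for this $\sigma$. Let $\xi$ be the derivation of $F$ with
$$\xi(z)=0,\qquad\xi(s_{i0})=\lambda_i^{-1},\qquad\xi(s_{ij})=0\ (j\neq0).$$
It commutes with $\mu$ up to the factor $\lambda$:
$$\mu\xi=\lambda\,\xi\mu. \tag{7}$$
Indeed both sides are additive maps $f$ with $f(ab)=f(a)\mu(b)+\mu(a)f(b)$, so it suffices to check generators. On $s_{i0}$ the left side is $\mu(\lambda_i)^{-1}$ and the right side is $\lambda\lambda_{i+1}^{-1}$. These agree because $\lambda_{i+1}=\lambda\mu(\lambda_i)$. On $z$ and on $s_{ij}$ with $j\ne0$ both sides vanish. Moreover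
$$\mu^i\xi=\lambda_i\,\xi\mu^i\qquad(i\in\mathbb Z). \tag{8}$$
This holds for $i=0$. If it holds for $i$, then $\mu^{i+1}\xi=\mu(\lambda_i)\,\mu\xi\mu^i=\mu(\lambda_i)\lambda\,\xi\mu^{i+1}=\lambda_{i+1}\xi\mu^{i+1}$. Also $\mu\cdot\mu^{i-1}\xi=\lambda_i\xi\mu^i=\lambda_i\lambda^{-1}\mu\xi\mu^{i-1}=\mu(\lambda_{i-1})\,\mu\xi\mu^{i-1}$, and applying $\mu^{-1}$ gives the case $i-1$.

Define $\delta(\sum a_it^i)=\sum\xi(a_i)\lambda_it^i$. We verify (1) on monomials; the general case follows since all maps act coefficientwise and coefficients of products are finite sums. We have $\delta(at^i\,bt^j)=\xi(a\mu^i(b))\lambda_{i+j}t^{i+j}$, while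
$$\delta(at^i)\sigma(bt^j)=\xi(a)\lambda_i\mu^i(b)\mu^i(\lambda_j)t^{i+j}=\xi(a)\mu^i(b)\lambda_{i+j}t^{i+j},$$
$$at^i\,\delta(bt^j)=a\,\mu^i(\xi b)\,\mu^i(\lambda_j)t^{i+j}=a\,\lambda_i\,\xi(\mu^ib)\,\mu^i(\lambda_j)t^{i+j}=a\,\xi(\mu^ib)\,\lambda_{i+j}t^{i+j},$$
by (5) and (8). The two lines add up to $\delta(at^i\,bt^j)$. Note that $\delta(t)=0$ and that $\delta=\xi$ on $F$.

From now on $A=D\oplus Dx$ is the ring of Lemma 1 for these $\sigma,\partial,\delta$. So $A$ is local, two-sided uniserial of length $2$, and $J(A)=X(\sigma)$.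

**Key Proposition 6.** For $0\ne n\in\mathbb Z$ there is no $\theta\in\mathrm{Aut}(A)$ such that $\bar\theta\sigma^n$ commutes with $\rho$ in $\mathrm{Out}(D)$.

With $n=1$, Corollary 5(4) then shows that $R=R(\rho)$ has no self-duality. The strategy is as follows. Modulo inner automorphisms $\bar\theta=[\gamma,c]$ (Section 9). Commuting with $\rho$ forces $c$ to look like $\lambda^{-n}$ up to harmless factors (Section 10). An additive invariant, the logarithmic derivative $\xi(c)/c$ modulo a subspace $I$, is trivial on harmless factors but not on $\lambda$ (Section 10). Finally, the product of $A$ forces this invariant of $c$ to vanish (Section 11).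

## 9. The automorphism group of $F((t;\mu))$

**Lemma 7.** Every automorphism of $D$ is in $\mathrm{Inn}(D)\cdot\Gamma$.

*Proof.* Let $v$ be the $t$-adic valuation, $O=\{v\ge0\}$ (with $0\in O$), and $\alpha\in\mathrm{Aut}(D)$.

**Step 1: $\alpha$ preserves $v$.** This makes $\alpha$ continuous and gives it a residue map. Let $w=v\circ\alpha:D^*\to\mathbb Z$, a surjective valuation. If $v(y)>0$, then $1+y$ has an $n$-th root in $D$ for every $n\ge1$, namely the binomial series $\sum_k\binom{1/n}{k}y^k$; it converges as $D$ is complete, and $\mathbb Q$ is central. So $w(1+y)\in\bigcap_nn\mathbb Z=0$. Hence $w(y)\ge0$ for $y\ne0$, as $w(y)<0$ would give $w(1+y)=w(y)<0$. If $v(a)=0$, then $v(a^nt)=1$ for all $n\in\mathbb Z$, so $nw(a)+w(t)\ge0$ for all $n\in\mathbb Z$, and $w(a)=0$. Every $y\in D^*$ is $at^{v(y)}$ with $v(a)=0$, so $w=w(t)v$ with $w(t)\geq0$. Surjectivity gives $w=v$. So $\alpha$ maps $O$ and $tO$ onto themselves and induces some $\gamma\in\mathrm{Aut}(F)$ on $O/tO=F$.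

**Step 2: after conjugation, $\alpha=\gamma$ on $F$.** Let $d=s_{00}$ and $d'=\gamma^{-1}(d)\in F$, so $\alpha(d')\in d+tO$. Note $\mu^n(d)\neq d$ for $n\ne0$. If $u\equiv d+bt^n\pmod{t^{n+1}}$ with $b\in F$, $n\ge1$, then conjugating $u$ by $1+et^n$ ($e\in F$) gives
$$d+\big(b+e(\mu^n(d)-d)\big)t^n\pmod{t^{n+1}},$$
which is $d\pmod{t^{n+1}}$ for $e=-b/(\mu^n(d)-d)$. Do this for $n=1,2,\dots$ in turn. The products $(1+e_nt^n)\cdots(1+e_1t)$ converge to some $g\in1+tO$, and $g\alpha(d')g^{-1}\equiv d$ modulo every power of $t$, so it equals $d$. Replace $\alpha$ by $\mathrm{Ad}(g)\alpha$; as $g\in1+tO$, this still induces $\gamma$ on $F$. Now $\alpha(F)$ commutes with $\alpha(d')=d$. The centralizer of $d$ in $D$ is $F$, as $a_i(\mu^i(d)-d)=0$ forces $a_i=0$ for $i\ne0$. Hence $\alpha(a)\in F$, and so $\alpha(a)=\gamma(a)$, for all $a\in F$.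

**Step 3: the image of $t$.** Write $\alpha(t)=\sum_{i\ge1}b_it^i$; $b_1\neq0$ by Step 1. From $\alpha(t)\alpha(a)=\alpha(\mu(a))\alpha(t)$ we get $b_i\,\mu^i\gamma(a)=\gamma\mu(a)\,b_i$ for $a\in F$. The case $i=1$ gives $\mu\gamma=\gamma\mu$. If $b_i\ne0$, then $\mu^i\gamma=\gamma\mu=\mu\gamma$, so $\mu^{i-1}=1$ and $i=1$. Hence $\alpha(t)=b_1t$, and by continuity $\alpha=[\gamma,b_1]$. $\square$

Which elements of $\Gamma$ are inner? Put
$$B=\{a/\mu(a):a\in F^*\},$$
a subgroup of $F^*$. By telescoping, $\mu^i(y)/y\in B$ for all $y\in F^*$, $i\in\mathbb Z$.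

**Lemma 8.** $\Gamma\cap\mathrm{Inn}(D)\subseteq\{[\mu^i,b]:i\in\mathbb Z,\ b\in B\}$.

*Proof.* If $\mathrm{Ad}(g)=[\gamma,c]$ with $g=\sum g_it^i$, then $ga=\gamma(a)g$ gives $g_i\mu^i(a)=\gamma(a)g_i$ for all $a\in F$. So $\gamma=\mu^i$ for each $i$ with $g_i\ne0$. Hence there is only one such $i$, and $g=g_it^i$. Then $ct=gtg^{-1}=g_itg_i^{-1}=g_i\mu(g_i)^{-1}t$. $\square$

## 10. Two tests for $c$: factorization and logarithmic derivative

**Lemma 9.** If $[\gamma,c]$ commutes with $\rho$ in $\mathrm{Out}(D)$, then $c\in\mathbb Q(z)^*B$.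

*Proof.* **Step 1: reduce the hypothesis to a statement about $c$.** By (6), $[\gamma,c]\rho=[\gamma\rho,c]$ and $\rho[\gamma,c]=[\rho\gamma,\rho(c)]$. These differ by an inner automorphism that lies in $\Gamma$. So by Lemma 8 there are $i\in\mathbb Z$, $b\in B$ with
$$[\gamma\rho,c]=[\mu^i,b][\rho\gamma,\rho(c)]=[\mu^i\rho\gamma,\ \mu^i(\rho(c))\,b].$$
So $c=\mu^i(\rho(c))b$, and since $\mu^i(\rho(c))/\rho(c)\in B$, we get $\rho(c)/c\in B$.

**Step 2: count prime factors along $\mu$-orbits.** Let $\Pi$ be the set of irreducible elements of the UFD $P$, up to units ($\mathbb Q^*$), not lying in $\mathbb Q[z]$. A nonempty finite set of variables $s_{ij}$ occurs in each $p\in\Pi$, and a nontrivial translation of $\mathbb Z^2$ preserves no nonempty finite set. So $\langle\mu,\rho\rangle\cong\mathbb Z^2$ acts freely on $\Pi$. For $p\in\Pi$ and $c\in F^*$ put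
$$d_p(c)=\sum_{n\in\mathbb Z}v_{\mu^np}(c),$$
a finite sum, where $v_q$ is the exponent of $q$. Then $d_p$ is a homomorphism. Since $d_p(\mu(a))=\sum_nv_{\mu^{n-1}p}(a)=d_p(a)$, it vanishes on $B$. Also $d_{\rho p}(\rho(c))=d_p(c)$, as $\mu\rho=\rho\mu$. By Step 1, $d_{\rho p}(c)=d_{\rho p}(\rho(c))=d_p(c)$ for all $p$, hence $d_{\rho^mp}(c)=d_p(c)$ for all $m\in\mathbb Z$. The classes $\mu^n\rho^mp$ are distinct and only finitely many have nonzero exponent in $c$. So $d_{\rho^mp}(c)=0$ for some $m$, and $d_p(c)=0$.

**Step 3: conclude.** In each $\mu$-orbit in $\Pi$ the exponents of $c$ sum to $0$. Fix a polynomial $p$ representing each orbit. Then $c$ is an element of $\mathbb Q(z)^*$ times finitely many factors $\prod_n\mu^n(p)^{k_n}$ with $\sum k_n=0$, and $\prod_n\mu^n(p)^{k_n}=\prod_n(\mu^n(p)/p)^{k_n}\in B$. $\square$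

The same bookkeeping gives $F^\mu=\mathbb Q(z)$: the exponents of a $\mu$-fixed $a\ne0$ are constant on the infinite $\mu$-orbits in $\Pi$, hence $0$ there. Also $d_p(\lambda)=1$ for $p=s_{00}$, so $\lambda\notin\mathbb Q(z)^*B$. By Lemma 8, $\sigma=[1,\lambda]$ is not inner, and by Lemma 9 it does not commute with $\rho$ in $\mathrm{Out}(D)$. It fixes the center of $D$, which lies in $F$. This is what Section 7 asked for.

Now the second test. Put
$$I=\{\lambda^{-1}\mu(e)-e:\ e\in F\},$$
a $\mathbb Q$-subspace of $F$. The map $c\mapsto\xi(c)/c$ is a homomorphism from $F^*$ to the additive group of $F$, and we consider it modulo $I$.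

**Lemma 10.** (a) $\xi(b)/b\in I$ for $b\in\mathbb Q(z)^*B$. (b) $\xi(\lambda)/\lambda\notin I$.

*Proof.* (a) $\xi$ vanishes on $\mathbb Q(z)$, so let $b=a/\mu(a)$ and $y=\xi(a)/a$. By (7), $\xi(\mu a)=\lambda^{-1}\mu(\xi a)$, so
$$\frac{\xi(b)}b=y-\frac{\xi(\mu a)}{\mu(a)}=y-\lambda^{-1}\mu(y)=\lambda^{-1}\mu(-y)-(-y)\in I .$$

(b) As $\xi(\lambda)=\lambda_0^{-1}=1$, we have $\xi(\lambda)/\lambda=1/s_{00}$. Suppose $1/s_{00}=s_{00}^{-1}\mu(e)-e$, i.e.
$$\mu(e)=1+s_{00}e .$$

**Step 1: no variable $s_{ij}$ matters in $e$.** For $f\in F$ let $\mathrm{supp}(f)=\{s_{ij}:\partial f/\partial s_{ij}\ne0\}$, a finite set; then $\mathrm{supp}(\mu(f))=\mu(\mathrm{supp}(f))$. Suppose $\mathrm{supp}(e)\ne\emptyset$, and let $i_1$ and $i_0$ be the maximal and minimal first indices occurring in it, with $s_{i_1j}\in\mathrm{supp}(e)$. Then $s_{i_1+1,j}\in\mathrm{supp}(\mu(e))\subseteq\mathrm{supp}(e)\cup\{s_{00}\}$, and it is not in $\mathrm{supp}(e)$. So it is $s_{00}$, whence $i_1=-1$ and $i_0\le-1$. Take $s_{i_0j'}\in\mathrm{supp}(e)$, a variable different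 from $s_{00}$. Then $\partial(1+s_{00}e)/\partial s_{i_0j'}=s_{00}\,\partial e/\partial s_{i_0j'}\ne0$, so $s_{i_0j'}\in\mathrm{supp}(\mu(e))$. But all first indices occurring there are $\ge i_0+1$, a contradiction. So $\mathrm{supp}(e)=\emptyset$.

**Step 2: hence $e\in\mathbb Q(z)$.** Write $e=f/g$ with $f,g\in P$ coprime. For each $s=s_{ij}$, $\partial e/\partial s=0$ gives $g\,\partial f/\partial s=f\,\partial g/\partial s$. So $g$ divides $\partial g/\partial s$, which has smaller $s$-degree or is $0$. Hence $\partial g/\partial s=0$, and then $\partial f/\partial s=0$. In characteristic $0$ this means that $s$ does not occur in $f$ or $g$.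

**Step 3: contradiction.** Now $\mu(e)=e$, so $(1-s_{00})e=1$, which is impossible for $e\in\mathbb Q(z)$. $\square$

## 11. What the product of $A$ imposes on its automorphisms

**Lemma 11.** Let $\theta\in\mathrm{Aut}(A)$. Then $\bar\theta$ and $\sigma$ commute in $\mathrm{Out}(D)$. If $\bar\theta=[\gamma,c]$, then $\gamma(\lambda)/\lambda\in B$ and $\xi(c)/c\in I$.

*Proof.* **Step 1: use the relation $xd=\sigma(d)x$.** This yields the first two claims. As $\theta(J(A))=J(A)$, $\theta(x)=hx$ with $h\in D^*$. Applying $\theta$ to $xd=\sigma(d)x$ ($d\in D$) gives $h\,\sigma(\bar\theta(d))x=\bar\theta(\sigma(d))\,h\,x$, i.e.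
$$\bar\theta\sigma=\mathrm{Ad}(h)\,\sigma\bar\theta .$$
If $\bar\theta=[\gamma,c]$, then $\bar\theta\sigma=[\gamma,\gamma(\lambda)c]$ and $\sigma\bar\theta=[\gamma,c\lambda]$ by (6). So $\mathrm{Ad}(h)\in\Gamma$ acts trivially on $F$, and by Lemma 8 it is $[1,b]$ with $b\in B$. Hence $\gamma(\lambda)c=bc\lambda$, so $\gamma(\lambda)/\lambda=b\in B$.

**Step 2: find two commuting elements of $A$.** As in Example 1, the term $\partial(a)\delta(c)x$ is detected by commutators. The elements $z,t\in D$ commute in $A$. Indeed, by (2), $z\cdot t=zt+\partial(z)\delta(t)x=zt$ because $\delta(t)=0$, and $t\cdot z=tz+\partial(t)\delta(z)x=tz$ because $\partial(t)=0$; and $tz=\mu(z)t=zt$ in $D$. So $\theta(z)$ and $\theta(t)$ commute.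

**Step 3: write out that $\theta(z)$ and $\theta(t)$ commute.** Let $\bar\theta=[\gamma,c]$, and write $\theta(z)=\zeta+ex$ and $\theta(t)=ct+bx$ with $\zeta=\gamma(z)$ and $e,b\in D$. Since $\gamma$ commutes with $\mu$, $\zeta\in F^\mu=\mathbb Q(z)$, and $\zeta\notin\mathbb Q$. So $\zeta$ is central in $D$, $\sigma(\zeta)=\zeta$, $\delta(\zeta)=\xi(\zeta)=0$, and $\zeta':=\partial\zeta\in\mathbb Q(z)^*$. Moreover $\sigma(ct)=c\lambda t$ and $\delta(ct)=\xi(c)\lambda t$. Comparing the $x$-parts of $\theta(z)\theta(t)$ and $\theta(t)\theta(z)$ in (2):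
$$\zeta b+e\,c\lambda t+\zeta'\,\xi(c)\lambda t=ct\,e+b\,\zeta. \tag{9}$$
Here $\zeta b=b\zeta$. With $e=\sum e_it^i$ we have $e\,c\lambda t=\sum e_i\mu^i(c\lambda)t^{i+1}$ and $ct\,e=\sum c\,\mu(e_i)t^{i+1}$, so the coefficient of $t$ in (9) gives
$$e_0c\lambda+\zeta'\,\xi(c)\lambda=c\,\mu(e_0).$$
Divide by $c\lambda\zeta'$ and put $e'=e_0/\zeta'$, recalling $\mu(\zeta')=\zeta'$: $\ \xi(c)/c=\lambda^{-1}\mu(e')-e'\in I$. $\square$

For example, no automorphism of $A$ induces $\sigma^{-1}=[1,\lambda^{-1}]$ on $D$, since $\xi(\lambda^{-1})/\lambda^{-1}=-\xi(\lambda)/\lambda\notin I$. The lift that defeated the split ring in Section 7 is gone.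

## 12. Proofs of Key Proposition 6, Theorem A and Theorem A′

*Proof of Key Proposition 6.* Suppose $\bar\theta\sigma^n$ commutes with $\rho$ in $\mathrm{Out}(D)$, $n\ne0$.

**Step 1: normalize $\theta$.** By Lemma 7, $\bar\theta=\mathrm{Ad}(g)[\gamma,c]$ with $g\in D^*$. The element $g\in A$ is a unit of the local ring $A$. Composing $\theta$ with the inverse of the inner automorphism of $A$ given by $g$ does not change the class of $\bar\theta$ in $\mathrm{Out}(D)$, so we may assume $\bar\theta=[\gamma,c]$.

**Step 2: commuting with $\rho$ determines $c$ up to $\mathbb Q(z)^*B$.** By (6), $\bar\theta\sigma^n=[\gamma,c\,\gamma(\lambda)^n]$, so $c\,\gamma(\lambda)^n\in\mathbb Q(z)^*B$ by Lemma 9. Since $\gamma(\lambda)/\lambda\in B$ by Lemma 11, $c\lambda^n\in\mathbb Q(z)^*B$.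

**Step 3: take logarithmic derivatives modulo $I$.** By Lemma 10(a), $\xi(c)/c+n\,\xi(\lambda)/\lambda\in I$. By Lemma 11, $\xi(c)/c\in I$. As $I$ is a $\mathbb Q$-space and $n\ne0$, $\xi(\lambda)/\lambda\in I$, contradicting Lemma 10(b). $\square$

*Proof of Theorem A.* Let $R=R(\rho)$, explicitly
$$R=\begin{pmatrix}A&M\\N&D\end{pmatrix},\qquad M=X(1),\ N=X(\rho),\qquad J(A)M=NJ(A)=MN=NM=0 .$$
By Corollary 5(1) it is basic, locally distributive, with $J^2=0$ and length $5$ on both sides. It has two primitive idempotents in a complete set, hence exactly two simple right modules. By Key Proposition 6 with $n=1$ there is no $\theta\in\mathrm{Aut}(A)$ for which $\bar\theta\sigma$ commutes with $\rho$ in $\mathrm{Out}(D)$, so by Corollary 5(4) $R$ has no self-duality. $\square$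

*Proof of Theorem A′.* Put $R_n=R(\sigma^n\rho\sigma^{-n})$, $n\in\mathbb Z$, so $R_0=R$.

**Step 1: consecutive rings are dual.** By Corollary 5(3) the endomorphism ring of the minimal injective cogenerator of $R_n$ is $R(\sigma\sigma^n\rho\sigma^{-n}\sigma^{-1})=R_{n+1}$. That cogenerator has finite length by Proposition 4. Lemma 2 gives the duality between f.g. right $R_n$-modules and f.g. left $R_{n+1}$-modules.

**Step 2: the $R_n$ are pairwise non-isomorphic.** If $R_m\cong R_n$, Corollary 5(2) gives $\theta\in\mathrm{Aut}(A)$ with $\bar\theta\sigma^m\rho\sigma^{-m}\bar\theta^{-1}\equiv\sigma^n\rho\sigma^{-n}$, i.e. $\sigma^{-n}\bar\theta\sigma^m$ commutes with $\rho$ in $\mathrm{Out}(D)$. By Lemma 11, $\bar\theta$ and $\sigma$ commute in $\mathrm{Out}(D)$, so $\bar\theta\sigma^{m-n}$ commutes with $\rho$ there. By Key Proposition 6, $m=n$. Being basic, the $R_n$ are then also pairwise not Morita equivalent.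

**Step 3: chains never return to $R$.** Let $R=T_0,T_1,\dots,T_k$ be as in the statement. We have $T_0=R_0$. If $T_m\cong R_m$, then Lemma 2 and Corollary 5(3) show that $T_{m+1}$ is isomorphic to the endomorphism ring of the minimal injective cogenerator of $R_m$, which is $R_{m+1}$. By induction $T_k\cong R_k$, and $R_k\not\cong R_0=R$ by Step 2, since $k\ge1$. $\square$
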